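# A Noetherian local domain whose maximal ideal is right localizable but not classically right localizable

## 1. The guess "always", tested on three kinds of local rings

When a prime ideal of a Noetherian ring can be localized, one expects the localization to resemble a commutative local ring. In particular, one expects a finitely generated module in which the simple module is essential to be killed by a power of the maximal ideal. So the answer that one would first guess to the question below is "always". Let us make this precise and test it.

Rings have $1$, "Noetherian" means left and right Noetherian, modules are right modules unless we say otherwise, and products of subspaces such as $XL$ denote additive spans.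

**Definition (right localizable).** Let $P$ be a prime ideal of a Noetherian ring $R$ and let $\mathcal C(P)=\{c\in R: c+P \text{ is regular in } R/P\}$. The prime $P$ is right localizable if $\mathcal C(P)$ is a right denominator set, that is:

* (right Ore) for $a\in R$, $c\in\mathcal C(P)$ there are $a'\in R$, $c'\in\mathcal C(P)$ with $ac'=ca'$;
* (right reversible) if $ca=0$ with $c\in\mathcal C(P)$, then $ac'=0$ for some $c'\in\mathcal C(P)$.

We then write $R_P=R\,\mathcal C(P)^{-1}$.

If $R$ is commutative, $\mathcal C(P)=R\setminus P$ and both conditions are clear. There is an even cheaper example, and it is the one we shall use: if every element of $\mathcal C(P)$ is a unit, take $c'=1$, $a'=c^{-1}a$. Then $P$ is right (and left) localizable and $R_P=R$.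

For a right localizable $P$, write $Q=R_P$ and $\mathfrak n=PR_P$. We recall the known facts: $\mathfrak n=J(Q)$ is the unique maximal ideal of $Q$; $Q/\mathfrak n$ is the Goldie quotient ring of $R/P$, hence simple Artinian, so $Q$ has up to isomorphism exactly one simple right module $S$; $\mathfrak n^n=P^nQ$; and each $Q/\mathfrak n^n$ is Artinian. Also $Q$ is right Noetherian.

A submodule $S\subset M$ is essential if every nonzero submodule of $M$ meets $S$ nontrivially; if $S$ is simple, this says that every nonzero submodule of $M$ contains $S$. For $Q=\mathbb C[[x]]$, the simple submodule $x^{n-1}Q/x^nQ$ is essential in $Q/x^nQ$, whereas $Q$ itself contains no simple submodule.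

**Definition (classically right localizable).** A right localizable prime $P$ is classically right localizable if every finitely generated $R_P$-module $M$ that contains $S$ as an essential submodule satisfies $MP^n=0$ for some $n\ge1$.

The condition $MP^n=0$ is the same as $M\mathfrak n^n=0$, because $\mathfrak n^n=P^nQ$. It is also the same as "$M$ is Artinian": if $M\mathfrak n^n=0$, then $M$ is finitely generated over the Artinian ring $Q/\mathfrak n^n$; conversely, if $M$ is Artinian, then $M\mathfrak n^n=M\mathfrak n^{n+1}$ for some $n$, and Nakayama's lemma gives $M\mathfrak n^n=0$.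

**Question.** Is every right localizable prime ideal of a Noetherian ring classically right localizable? (The question comes from "Notes On Localization In Noncommutative Noetherian Rings", https://cpb-us-w2.wpmucdn.com/people.uwm.edu/dist/7/135/files/2016/04/locnotes-1n1lpo7.pdf.)

**Test 1: $Q=\mathbb C[[x]]$.** A finitely generated module is a direct sum of copies of $Q$ and of modules $Q/x^kQ$. If a simple $S$ is essential, there is only one nonzero summand, since two summands cannot both contain $S$. This summand is not $Q$, which has no simple submodule. So $M\cong Q/x^kQ$ and $Mx^k=0$.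

**Test 2: $Q$ commutative Noetherian local.** By the Artin–Rees lemma $S\cap M\mathfrak n^n\subset S\mathfrak n=0$ for large $n$. Since $S$ is essential, $M\mathfrak n^n=0$. (The property also holds for right FBN rings, that is, right Noetherian rings in which every essential right ideal of a prime factor ring contains a nonzero two-sided ideal. We will not need this.)

**Test 3: $\mathfrak n=xQ=Qx$ for some $x$.** An example is the ring of skew power series $\sum a_ix^i$ ($a_i\in\mathbb C$) with $xa=\bar a x$. Let $S$ be essential in the finitely generated module $M$. Since $x^kQ=Qx^k$, both $\{m:mx^k=0\}$ and $Mx^k$ are submodules of $M$. As $M$ is Noetherian, there is $k$ with $\{m:mx^k=0\}=\{m:mx^{k+1}=0\}$. If $mx^k\in S$, then $mx^{k+1}=0$ because $S\mathfrak n=0$, so $mx^k=0$. Hence $S\cap Mx^k=0$, and so $Mx^k=M\mathfrak n^k=0$.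

The guess passes all three tests. It is nevertheless wrong.

**Theorem 1.** There is a left and right Noetherian domain $T$, a $\mathbb C$-algebra, with an ideal $J$ such that $T/J=\mathbb C$ and every element of $T\setminus J$ is a unit, and there is a cyclic right $T$-module $M$ having an essential simple submodule isomorphic to $S=T/J$ with $MJ^n\ne0$ for all $n$.

Here $J=J(T)$ is prime because $T/J$ is a field, and $\mathcal C(J)=T\setminus J=T^\times$. So $J$ is right localizable with $T_J=T$, but it is not classically right localizable. Right localizability does not imply classical right localizability.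

## 2. Artin–Rees, adically closed right ideals, and where Test 2 stops

A sensible first attempt is to repeat Test 2. The Artin–Rees lemma is proved by showing that the Rees ring $\bigoplus_n\mathfrak n^nt^n\subset Q[t]$ is Noetherian. When $Q$ is commutative and $\mathfrak n=(y_1,\dots,y_r)$, this ring is an image of the polynomial ring $Q[Y_1,\dots,Y_r]$, with $Y_i\mapsto y_it$, and Hilbert's basis theorem applies. This is where the argument stops in general: the elements $y_it$ need not commute with $Q$ or with each other, so there is no polynomial ring to map from. The next theorem shows that no detour avoids this point, because classical right localizability is equivalent to the Artin–Rees property. It also tells us what a counterexample must contain.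

**Theorem 2.** Let $P$ be right localizable in a Noetherian ring $R$, $Q=R_P$, $\mathfrak n=J(Q)=PR_P$. Equivalent are:

1. $P$ is classically right localizable;
2. every right ideal $I$ of $Q$ is $\mathfrak n$-adically closed: $\bigcap_n(I+\mathfrak n^n)=I$;
3. $\mathfrak n$ has the right AR property: for each right ideal $I$ of $Q$ there is $n$ with $I\cap\mathfrak n^n\subset I\mathfrak n$.

*Proof.* (1)⇒(3). We manufacture a module in which a finite power of $S$ is essential. By Zorn's lemma choose a right ideal $K\supset I\mathfrak n$ maximal with $K\cap I=I\mathfrak n$. A right ideal $K_1\supsetneq K$ contains an element of $I$ outside $I\mathfrak n=K\cap I$, hence outside $K$; so $(I+K)/K$ is essential in $Q/K$. Now $(I+K)/K\cong I/I\mathfrak n$ is a finitely generated module over the simple Artinian ring $Q/\mathfrak n$, so it is $S^k$ for some finite $k$. Therefore $Q/K$ embeds in the injective hull $E(S^k)=E(S)^k$. Each of the $k$ projections of $Q/K$ to $E(S)$ is a finitely generated submodule of $E(S)$, so it is zero or contains $S$ essentially. By (1) all of them are killed by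 one power $\mathfrak n^n$. So $(Q/K)\mathfrak n^n=0$, that is, $\mathfrak n^n\subset K$, and $I\cap\mathfrak n^n\subset I\cap K=I\mathfrak n$.

(3)⇒(2). Let $\bar I=\bigcap_n(I+\mathfrak n^n)$ and choose $n$ with $\bar I\cap\mathfrak n^n\subset\bar I\mathfrak n$. Since $I\subset\bar I\subset I+\mathfrak n^n$, the modular law gives $\bar I=I+(\bar I\cap\mathfrak n^n)\subset I+\bar I\mathfrak n$. So $(\bar I/I)\mathfrak n=\bar I/I$, and $\bar I=I$ by Nakayama.

(2)⇒(1). Let $S$ be essential in $M=\sum m_iQ$ (finite sum, $m_i\ne0$). Each $m_iQ$ contains $S$ essentially. Write $m_iQ\cong Q/K$ with $K$ the annihilator of $m_i$, and pick $e\in Q\setminus K$ whose class lies in the submodule of $Q/K$ corresponding to $S$. By (2) there is $n$ with $e\notin K+\mathfrak n^n$. The submodule $(K+\mathfrak n^n)/K$ then does not contain the simple essential submodule, so it is zero, $\mathfrak n^n\subset K$, and $m_iQ\,\mathfrak n^n=m_i\mathfrak n^n=0$. Take the largest $n$ over all $i$. $\square$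

So for Theorem 1 we must build a Noetherian local domain $T$ with a right ideal $K$ and an element $e\notin K$ such that $e\in K+J^n$ for every $n$. In particular, the maximal ideal of a Noetherian local domain can fail the right AR property. For a Noetherian local ring with simple Artinian residue ring, the same proof works for left ideals and left modules.

## 3. Rings $\mathbb C+L$ and systems of two equations

In this section $B$ is a Noetherian domain and a $\mathbb C$-algebra, $\mathfrak m=J(B)$, $B=\mathbb C+\mathfrak m$, and elements outside $\mathfrak m$ are units. Let $L\subset\mathfrak m$ be a left ideal of $B$, and put $T=\mathbb C+L$.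

**Lemma 1.** $T$ is a subring of $B$, $J:=L$ is an ideal of $T$ with $T/J=\mathbb C$, every element of $T\setminus J$ is a unit of $T$, $J=J(T)$, and $J^{n+1}\subset\mathfrak m^nL$.

*Proof.* $LL\subset BL=L$, so $T$ is a ring and $L$ is an ideal of it; $L\cap\mathbb C=0$ as $L\subset\mathfrak m$. For $l\in L$ the element $1+l$ is a unit of $B$, and $(1+l)^{-1}=1-(1+l)^{-1}l\in1+L$. An element of $T\setminus J$ is a nonzero scalar times such an element. The rest is clear. $\square$

Such a ring need not be Noetherian. Take $B=\mathbb C[[x,y]]$ and $L=yB$: then $L/L^2=yB/y^2B$ is infinite-dimensional over $T/L=\mathbb C$, so $L$ is not a finitely generated ideal of $T$. The Noetherian property will be the expensive part.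

Where could a non-closed right ideal come from? Let $X$ be a right ideal of $B$. Then $K=XL$ is a right ideal of $T$, since $XL(\mathbb C+L)\subset XL$.

**One generator is not enough.** Suppose $L=Bz$ and all right ideals of $B$ are $\mathfrak m$-adically closed. Then $K=Xz$ is $J$-adically closed. Indeed, let $e\in\bigcap_n(K+J^n)$. Then $e\in L$, say $e=bz$, and $bz\in Xz+\mathfrak m^{n-1}z$ for every $n$. Cancel $z$: $b\in X+\mathfrak m^{n-1}$ for every $n$. So $b\in X$ and $e\in K$.

With two commuting generators, membership in $K$ becomes the solvability of a system of equations. Write $N=B/X$, let $\bar1$ be its generator, and write the action as $n\cdot b$.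

**Lemma 2.** Let $L=Bz+Bw$ with $z,w\in\mathfrak m$, $zw=wz$. Let $\tilde p,\tilde q\in B$, $p=\bar1\cdot\tilde p$, $q=\bar1\cdot\tilde q$, and $e=\tilde q z-\tilde pw\in L$. Then $K=XL=Xz+Xw$, and the following hold.

(i) If there are $n\in N$ and $u,v\in\mathfrak m^j$ with $p=n\cdot z+\bar1\cdot u$ and $q=n\cdot w+\bar1\cdot v$, then $e\in K+\mathfrak m^jL$.

(ii) Suppose that for all $b,b'\in B$ the equality $bz=b'w$ implies $b=dw$, $b'=dz$ for some $d\in B$. If $e\in K$, then there is $n\in N$ with $n\cdot z=p$ and $n\cdot w=q$.

*Proof.* $XL=XBz+XBw=Xz+Xw$. For (i) choose $\tilde n\in B$ with $\bar1\cdot\tilde n=n$. Then $\xi=\tilde p-\tilde nz-u$ and $\xi'=\tilde q-\tilde nw-v$ lie in $X$, and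
$$e=\tilde n(wz-zw)+vz-uw+\xi'z-\xi w\in\mathfrak m^jL+K .$$
For (ii) let $e=x_1z+x_2w$ with $x_i\in X$. Then $(\tilde q-x_1)z=(\tilde p+x_2)w$, so $\tilde q-x_1=dw$ and $\tilde p+x_2=dz$ for some $d$. Apply both to $\bar1$: with $n=\bar1\cdot d$ we get $q=n\cdot w$ and $p=n\cdot z$. $\square$

So we want a cyclic module $N$ and $p,q\in N$ such that the system
$$n\cdot z=p,\qquad n\cdot w=q \tag{1}$$
is solvable up to every order but has no solution in $N$. A divergent power series does this: its truncations solve the system approximately, but the series itself is missing from $N$. At the same time $T$ must be Noetherian on both sides. This will follow from a finiteness property of the left module $Z=B/L$: every nonzero element of $B$ acts on $Z$ with finite-dimensional kernel and cokernel.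

Here is the choice. $Z$ will be a ring $A$ of power series in $x$ with coefficients of size about $n!$; $z=\zeta$ will act on $Z$ as the derivation $\delta=x^2\frac d{dx}$, and $w=\sigma-1$ as $e^\delta-1$. The module $N$ will consist of series in $s=\sqrt x$, where $\zeta$ acts as $s-\delta$ and $\sigma$ as $e^{s-\delta}$. The divergent solution of (1) will have coefficients of size about $(2l)!$ at $x^{l}$, too large for $A$.

## 4. Power series with factorial growth

**Definition (the ring $A$).** $A\subset\mathbb C[[x]]$ is the set of series $\sum a_nx^n$ with $|a_n|\le CK^nn!$ for some $C,K$.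

For example $\sum n!\,x^{n+1}\in A$, although it diverges. But $\sum(2n)!\,x^n\notin A$, since $(2n)!\ge(n!)^2$.

**$A$ is a ring.** It suffices that $\sum_{i+j=n}i!j!\le3\,n!$. For $n=0,1,2,3$ the sums are $1,2,5,16$. For $n\ge4$ the two outer terms give $2\,n!$, the next two give $2(n-1)!\le\frac12n!$, and each of the $n-3$ others is at most $2(n-2)!$, giving at most $2(n-1)!\le\frac12n!$.

Clearly $A$ contains the convergent series and is stable under $d/dx$. Moreover
$$A\cap x^j\mathbb C[[x]]=x^jA, \tag{2}$$
because $(n+j)!\le j!\,2^{n+j}\,n!$.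

**The Borel transform.** Its purpose is to turn $A$ into convergent series and the operators we need into multiplications. Let $\mathcal O=\mathbb C\{\zeta\}$ be the ring of convergent power series, and let
$$\beta:x\mathbb C[[x]]\to\mathbb C[[\zeta]],\qquad \sum c_nx^{n+1}\mapsto\sum c_n\frac{\zeta^n}{n!}.$$
This is a linear bijection and restricts to a bijection $xA\to\mathcal O$. For example, $\beta(\sum n!\,x^{n+1})=\frac1{1-\zeta}$. Put $\delta=x^2\frac d{dx}$ and let $\alpha$ be the automorphism $x\mapsto\frac x{1-x}$ of $\mathbb C[[x]]$. Under $\beta$: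

* multiplication by $a\in xA$ becomes convolution with $\beta(a)$, where $(F*G)(\zeta)=\int_0^\zeta F(\zeta-u)G(u)\,du$, because $x^{p+1}x^{q+1}=x^{p+q+2}$ and $\frac{\zeta^p}{p!}*\frac{\zeta^q}{q!}=\frac{\zeta^{p+q+1}}{(p+q+1)!}$;
* $\delta$ becomes multiplication by $\zeta$, because $\delta(x^{n+1})=(n+1)x^{n+2}$;
* $\alpha$ becomes multiplication by $e^\zeta$, because $\alpha(x^{n+1})=\sum_k\binom{n+k}kx^{n+1+k}$ and $\binom{n+k}{k}\frac{1}{(n+k)!}=\frac1{n!\,k!}$.

(All these maps are continuous for the adic topologies, so checking monomials suffices.) Since $\delta$ kills constants and $\alpha$ fixes them, $\alpha=e^\delta$ on $\mathbb C[[x]]$. Hence $\delta$ and $\alpha^{\pm1}$ preserve $A$ and commute. Also $\delta(A)\subset x^2A$, and $(\alpha-1)(A)\subset A\cap x^2\mathbb C[[x]]=x^2A$ by (2).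

**$A$ is a discrete valuation ring.** Let $h\in xA$, $F=\beta(h)$, $|F|\le M$ on $|\zeta|<r$. By induction $|F^{*n}|\le M^n|\zeta|^{n-1}/(n-1)!$ there, so $\sum_{n\ge1}(-1)^nF^{*n}$ converges in $\mathcal O$. It is the Borel transform of $\sum_{n\ge1}(-1)^nh^n$, so $(1+h)^{-1}\in A$. Thus elements of $A$ with nonzero constant term are units. With (2), $A$ is a DVR with uniformizer $x$ and residue field $\mathbb C$.

## 5. The local ring $B$

**The ring $B_0$.** Recall that $A[\zeta;\delta]$ is the ring of polynomials $\sum a_i\zeta^i$ with $\zeta a=a\zeta+\delta(a)$. (For $\mathbb C[x]$ and $d/dx$ this is the Weyl algebra.) As $\alpha$ and $\delta$ commute, $\alpha$ extends to it by $\alpha(\zeta)=\zeta$, and we may adjoin $\sigma^{\pm1}$. So $B_0=A[\zeta;\delta][\sigma^{\pm1};\alpha]$ has the relations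
$$\zeta a=a\zeta+\delta(a),\qquad\sigma a=\alpha(a)\sigma,\qquad\sigma\zeta=\zeta\sigma\qquad(a\in A). \tag{3}$$
By the Hilbert basis theorem for such extensions, $B_0$ is a left and right Noetherian domain. Let $O_0=\mathbb C[\zeta,\sigma^{\pm1}]$, a commutative subring. The monomials $\zeta^i\sigma^j$ are a basis of $B_0$ as a left and as a right $A$-module, so multiplication gives bijections $A\otimes_{\mathbb C}O_0\cong B_0\cong O_0\otimes_{\mathbb C}A$.

**An anti-automorphism.** This halves the work. Let it fix $A$ and send $\zeta\mapsto-\zeta$, $\sigma\mapsto\sigma^{-1}$. The relations (3) go to $-a\zeta=-\zeta a+\delta(a)$, $a\sigma^{-1}=\sigma^{-1}\alpha(a)$ and $\zeta\sigma^{-1}=\sigma^{-1}\zeta$, all valid in $B_0$. The square of the map is the identity, so it is bijective.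

**The ideal $P$.** By (3) there is a character $\chi:B_0\to\mathbb C$ with $\chi(a)=a(0)$, $\chi(\zeta)=0$, $\chi(\sigma)=1$. Since $O_0=\mathbb C+\zeta O_0+(\sigma-1)O_0$ and $B_0=O_0A$,
$$B_0=A+\zeta B_0+(\sigma-1)B_0, \tag{4}$$
and with $A=\mathbb C+xA$ we get
$$P:=\ker\chi=xB_0+\zeta B_0+(\sigma-1)B_0. \tag{5}$$
Put $\mathcal C=B_0\setminus P$; it is multiplicatively closed, as $\chi$ is multiplicative. The anti-automorphism preserves $\chi$, hence $P$ and $\mathcal C$.

**The element $x$ is normal.** From (3), $x\zeta=(\zeta-x)x$, $\zeta x=x(\zeta+x)$, $x\sigma=\sigma(1+x)^{-1}x$, $\sigma x=x(1-x)^{-1}\sigma$, and similarly for $\sigma^{-1}$. Hence $xB_0=B_0x$, and $xb=\tau(b)x$ defines an automorphism $\tau$ of $B_0$ with $\tau(a)=a$, $\tau(\zeta)=\zeta-x$, $\tau(\sigma)=\sigma(1+x)^{-1}$. So $\chi\tau=\chi$, $\tau(P)=P$, $\tau(\mathcal C)=\mathcal C$.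

In $B_0$ the Artin–Rees argument can be saved: $x$ is normal, and modulo $x$ the other generators of $P$ are central.

**Lemma 3.** For each right (left) ideal $F$ of $B_0$ there is $n$ with $F\cap P^n\subset FP$ (respectively $F\cap P^n\subset PF$).

*Proof.* By the anti-automorphism it suffices to treat right ideals.

**Step 1.** *We show that the Rees ring is Noetherian modulo one normal element.* Let $\mathcal R=\bigoplus_nP^nt^n\subset B_0[t]$ with $t$ central. By (5) it is generated by $B_0$ and $X=xt$, $Y=\zeta t$, $W=(\sigma-1)t$. Since $xP^n=\tau(P^n)x=P^nx$, we have $X\mathcal R=\mathcal RX$. Modulo $X\mathcal R$, the elements $Y$ and $W$ are central: $[Y,a]=\delta(a)t\in x^2At\subset X\mathcal R$ and $[W,a]=(\alpha(a)-a)\sigma t\in x^2A\sigma t\subset X\mathcal R$, while $Y$ and $W$ commute with $\zeta$, $\sigma^{\pm1}$ and each other, and $X\equiv0$. So $\mathcal R/X\mathcal R$ is an image of the polynomial ring $B_0[Y,W]$ and is Noetherian.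

**Step 2.** *We lift this: every graded right ideal of $\mathcal R$ is finitely generated.* Suppose not. The union of a chain of non-finitely generated graded right ideals is not finitely generated, since otherwise it would equal a member of the chain. By Zorn there is a graded right ideal $\mathcal F$ maximal among the non-finitely generated ones. Let $\mathcal F''=\{r\in\mathcal R:rX\in\mathcal F\}$. If $rX\in\mathcal F$ and $r'\in\mathcal R$, write $r'X=Xr_1$; then $rr'X=rXr_1\in\mathcal F$. So $\mathcal F''$ is a graded right ideal. It contains $\mathcal F$, and $\mathcal F''X=\mathcal F\cap\mathcal RX$. By Step 1, $\mathcal F/(\mathcal F\cap\mathcal RX)\subset\mathcal R/\mathcal RX$ is finitely generated.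

If $\mathcal F''\ne\mathcal F$, then by maximality $\mathcal F''=\sum r_i\mathcal R$, a finite sum, and $\mathcal F\cap\mathcal RX=\sum r_i\mathcal RX=\sum r_iX\mathcal R$ is finitely generated. So $\mathcal F$ is finitely generated, a contradiction.

If $\mathcal F''=\mathcal F$, then $\mathcal F\cap\mathcal RX=\mathcal FX$, so $\mathcal F=\mathcal G+\mathcal FX$ with $\mathcal G\subset\mathcal F$ a finitely generated graded right ideal. As $\mathcal GX\subset\mathcal G$, iteration gives $\mathcal F=\mathcal G+\mathcal FX^n$ for all $n$. Since $\mathcal FX^n$ lives in degrees $\ge n$, comparing degree by degree gives $\mathcal F=\mathcal G$, a contradiction.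

**Step 3.** *We read off the AR property.* $\bigoplus(F\cap P^n)t^n$ is a graded right ideal, so it is generated in degrees $\le N$ for some $N$. For $n>N$ this says $F\cap P^n=\sum_{k\le N}(F\cap P^k)P^{n-k}\subset FP$. $\square$

**Lemma 4.** $\mathcal C$ is a right and left Ore set in $B_0$.

*Proof.* Again we treat the right side. Let $a\in B_0$, $c\in\mathcal C$, $F=aB_0+cB_0$, and take $n$ with $F\cap P^n\subset FP$. Since $c$ is a nonzero scalar plus an element of $P$, it is invertible modulo $P^n$, so $B_0=cB_0+P^n$. By the modular law $F=cB_0+(F\cap P^n)\subset cB_0+FP\subset cB_0+aP$. So $a=ca'+ay$ with $y\in P$, that is, $a(1-y)=ca'$, and $1-y\in\mathcal C$. $\square$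

**The ring $B$.** Let $B=\mathcal C^{-1}B_0=B_0\mathcal C^{-1}$, a Noetherian domain. The character extends to $\chi:B\to\mathbb C$. An element $bc^{-1}$ lies in the kernel exactly when $b\in P$; so the kernel is $PB$, and by symmetry
$$\mathfrak m:=\ker\chi=PB=BP=xB+\zeta B+(\sigma-1)B. \tag{6}$$
Elements outside $\mathfrak m$ are units, so $\mathfrak m=J(B)$, and $B=\mathbb C+\mathfrak m$. As $\tau(\mathcal C)=\mathcal C$, $\tau$ extends to $B$ and $xB=Bx$. So $B$ is as required in Section 3.

**Lemma 5.** Every left ideal $F$ of $B$ and every right ideal $F$ of $B$ is $\mathfrak m$-adically closed: $\bigcap_n(F+\mathfrak m^n)=F$. In particular $\bigcap_n\mathfrak m^n=0$.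

*Proof.* Let $F$ be a left ideal. From $PB=BP$ we get $\mathfrak m^n=BP^n$. Next, $BP^n\cap B_0=P^n$: an element $y$ of the left side has the form $c^{-1}p'$ with $c\in\mathcal C$, $p'\in P^n$ (common denominators), so $cy\in P^n$, and $c$ is invertible modulo $P^n$. Let $F_0=F\cap B_0$ and choose $n$ with $F_0\cap P^n\subset PF_0$. If $y\in F\cap\mathfrak m^n$, choose $c\in\mathcal C$ with $cy\in B_0$. Then $cy\in F_0\cap P^n\subset PF_0$, so $y\in BPF_0\subset\mathfrak mF$. Thus $F\cap\mathfrak m^n\subset\mathfrak mF$ for some $n$, and this holds for every left ideal. Closedness follows as in (3)⇒(2) of Theorem 2, with sides exchanged. Right ideals are the mirror image. $\square$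

So $B$ itself still passes the test of Section 1, and by Section 3 it is no use to take $L=B\zeta$. We take two generators.

## 6. $B$ acts on $A$ with finite-dimensional kernels and cokernels

Let $B_0$ act on the left of $A$: $A$ by multiplication, $\zeta$ by $\delta$, $\sigma$ by $\alpha$. The relations (3) hold because $\delta$ is a derivation and $\alpha$ an automorphism. Since $B_0=A\otimes O_0$, $O_0/(\zeta,\sigma-1)=\mathbb C$, and $\zeta$ and $\sigma-1$ kill $1\in A$, the map $b\mapsto b\cdot1$ induces
$$B_0/\bigl(B_0\zeta+B_0(\sigma-1)\bigr)\cong A. \tag{7}$$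

**Lemma 6.** (a) Every $c\in\mathcal C$ acts bijectively on $A$. (b) Every $0\ne f\in B_0$ acts on $A$ with finite-dimensional kernel and cokernel.

*Proof.* **Step 1.** *We reduce to the action on $xA$ of an $f\notin xB_0$.* Write $f=\sum a_{ij}\zeta^i\sigma^j$ (finite sum, $a_{ij}\in A$). Dividing by the largest common power of $x$ gives $f=x^kf_1$ with $f_1\notin xB_0$, and $k=0$ if $f\in\mathcal C$. Multiplication by $x$ on $A$ is injective with one-dimensional cokernel, so we may assume $f\notin xB_0$, that is, some $a_{ij}(0)\ne0$. Put
$$b(\zeta)=\sum a_{ij}(0)\,\zeta^ie^{j\zeta}.$$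
The functions $\zeta^ie^{j\zeta}$ ($i\ge0$, $j\in\mathbb Z$) are linearly independent, because in a linear combination the term with largest $j$, and then largest $i$, dominates as $\zeta\to+\infty$. So $b\ne0$. Write $b=\zeta^mu$ with $u$ entire, $u(0)\ne0$. Note $b(0)=\chi(f)$. The subspace $xA$ is a submodule, and $f$ acts on $A/xA=\mathbb C$ by $b(0)$. By the snake lemma, for (b) it suffices to treat $xA$. Via $\beta$, $f$ acts on $\mathcal O\cong xA$ by
$$F\mapsto bF+\sum\hat a_{ij}*(\zeta^ie^{j\zeta}F),\qquad\hat a_{ij}=\beta(a_{ij}-a_{ij}(0))\in\mathcal O. \tag{8}$$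

**Step 2.** *We bound the kernel, even on formal series.* On $x\mathbb C[[x]]$ we have $\alpha^j=e^{j\delta}$. Expanding the $a_{ij}$ in powers of $x$, we see that $f$ acts as $\sum_kx^ka_k(\delta)$ with $a_k(\zeta)=\sum_la_{k,l}\zeta^l\in\mathbb C[[\zeta]]$ and $a_0=b$. Since $\delta^lx^{n+1}=(n+1)\cdots(n+l)\,x^{n+1+l}$,
$$f\,x^{n+1}=\sum_rp_r(n)\,x^{n+1+r},\qquad p_r(n)=\sum_{k+l=r}a_{k,l}\,(n+1)\cdots(n+l).$$
The summands of $p_r$ are polynomials in $n$ of distinct degrees $l$, so $p_r\ne0$ as soon as one $a_{k,l}$ with $k+l=r$ is nonzero. As $a_{0,m}\ne0$, the least $r_0$ with $p_{r_0}\ne0$ satisfies $r_0\le m$. If a kernel element has leading term a multiple of $x^{n+1}$, then the coefficient of $x^{n+1+r_0}$ shows $p_{r_0}(n)=0$. So at most $\deg p_{r_0}\le r_0$ leading exponents occur, and the kernel on $x\mathbb C[[x]]$ has dimension $\le r_0$. If $b(0)\ne0$, then $m=r_0=0$, $p_0=b(0)$, and the kernel is $0$.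

**Step 3.** *We compute an index on Banach spaces.* For small $r>0$ let $H_r$ be the Banach space of functions continuous on $|\zeta|\le r$ and holomorphic inside. Take $r$ so small that the $\hat a_{ij}$ are holomorphic near the closed disc and $u$ has no zero on it. Multiplication by $b=\zeta^mu$ on $H_r$ is injective with closed range $\{F:\operatorname{ord}_0F\ge m\}$ of codimension $m$, so it is Fredholm of index $-m$ (index $=\dim\ker-\dim\operatorname{coker}$). If $\hat a$ is holomorphic near the closed disc and $G\in H_r$, then $\hat a*G\in H_r$, and in the open disc $(\hat a*G)'=\hat a(0)G+\hat a'*G$. This is bounded by a constant times $\|G\|$. So $G\mapsto\hat a*G$ sends bounded sets to bounded, uniformly Lipschitz sets, and is compact by Arzelà–Ascoli. Fredholm index is unchanged by compact operators; by (8), $f$ is Fredholm on $H_r$ of index $-m$. Its kernel on $H_r$ embeds in the kernel on $x\mathbb C[[x]]$ (take Taylor series), so has dimension $\le r_0$. Hence its cokernel on $H_r$ has dimension $\le r_0+m$, a bound that does not depend on $r$.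

**Step 4.** *We pass to $\mathcal O$.* $\mathcal O=\bigcup_rH_r$, so any $r_0+m+1$ elements of $\mathcal O$ lie in one $H_r$ and are linearly dependent modulo $fH_r\subset f\mathcal O$. Thus $\dim\mathcal O/f\mathcal O\le r_0+m$, and (b) is proved. If $f\in\mathcal C$, that is, $b(0)\ne0$, then $m=r_0=0$: $f$ is injective of index $0$, hence bijective, on every small $H_r$. So $f$ is bijective on $\mathcal O\cong xA$. It is also bijective on $A/xA$, hence on $A$. This is (a). $\square$

Put
$$L=B\zeta+B(\sigma-1)\subset\mathfrak m,\qquad Z=B/L.$$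
Localization at the left Ore set $\mathcal C$ is exact, so (7) gives $Z=\mathcal C^{-1}A$, and this is $A$ by Lemma 6(a). An element of $B$ is $c^{-1}f$ with $c\in\mathcal C$ acting bijectively. So Lemma 6(b) gives:

**(F)** *Every $0\ne f\in B$ acts on $Z=A$ with finite-dimensional kernel and cokernel.*

The $B$-submodules of $Z=A$ are ideals of $A$, so every quotient of $Z$ by a nonzero submodule is finite-dimensional.

**Remark (convergent series are too few).** If we replaced $A$ by $\mathbb C\{x\}$, (F) would fail for $f=\sigma-1$. Indeed, $\beta$ maps $x\mathbb C\{x\}$ to entire functions, and its image contains all polynomials. The image of $\alpha-1$ on $\mathbb C\{x\}$ consists of series whose Borel transform is a multiple $(e^\zeta-1)F$ with $F$ entire, so it vanishes at $2\pi i,4\pi i,\dots,2\pi iN$ for every $N$. Polynomials take arbitrary values at these points, so the cokernel has dimension $\ge N$ for every $N$.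

## 7. $T=\mathbb C+L$ is Noetherian on both sides

Let $T=\mathbb C+L$, $J=L$. By Lemma 1, $J=J(T)$, $T/J=\mathbb C$, and every element of $T\setminus J$ is a unit.

**Lemma 7.** If $Y$ is a finitely generated left $B$-module, then $H(Y)=\{y\in Y:Ly=0\}$ is finite-dimensional over $\mathbb C$.

*Proof.* $H(Y)=H(BH(Y))$ and $Y$ is Noetherian, so we may assume $Y=By_1+\dots+By_k$ with $y_i\in H(Y)$. The factors of the chain of submodules $By_1+\dots+By_i$ are cyclic on an element killed by $L$, so they are quotients of $B/L=Z$: either $Z$ or finite-dimensional. $H$ is left exact, so it suffices that $H(Z)$ is finite-dimensional, and $H(Z)\subset\{z\in A:\delta(z)=0\}=\mathbb C$. $\square$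

**Lemma 8.** For every right ideal $X$ of $B$, $\dim_{\mathbb C}(X\cap L)/XL<\infty$.

*Proof.* Note $XL\subset X\cap L$, and assume $X\ne0$. We compare $X$ with a principal right ideal. Let $0\ne f\in X$ and $X=\sum\xi_iB$ (finite sum, $\xi_i\ne0$). A Noetherian domain is right Ore, so there are $g_i\ne0$ with $\xi_ig_i\in fB$. The maps
$$B/(g_iB+L)\to X/(fB+XL),\qquad b\mapsto\xi_ib,$$
are well defined and jointly surjective. Now $B/(g_iB+L)=Z/g_iZ$ is finite-dimensional by (F), so $X/(fB+XL)$ is finite-dimensional. Since $XL\subset L$, the modular law gives $(fB+XL)\cap L=XL+(fB\cap L)$, and this has finite codimension in $X\cap L$. It remains to bound $(XL+(fB\cap L))/XL$. As $fL\subset XL$, this is a quotient of $(fB\cap L)/fL$. Since $B$ is a domain and $fb\in L$ means $f(b+L)=0$ in $Z$, we have $(fB\cap L)/fL\cong\{z\in Z:fz=0\}$, which is finite-dimensional by (F). $\square$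

**The ideal $LB$.** We need to know how much of $B$ is seen by $L$. $LB$ is an ideal of $B$ containing $\zeta$, $\sigma-1$ and $x^2=\zeta x-x\zeta$. By (6), $\mathfrak m\subset xB+LB$. As $Bx=xB$,
$$\mathfrak m^2\subset xBxB+LB=x^2B+LB=LB.$$
Next, $xB=\mathbb Cx+x\mathfrak m\subset\mathbb Cx+LB$, because $x\mathfrak m\subset\mathfrak m^2$. So
$$B=\mathbb C+\mathfrak m=\mathbb C+\mathbb Cx+LB. \tag{9}$$
Since $BL=L$, we have $L^{n+1}=L(BL)\cdots(BL)=(LB)^nL$. With $\mathfrak m^2\subset LB\subset\mathfrak m$ this gives
$$\mathfrak m^{2n}L\subset J^{n+1}\subset\mathfrak m^nL. \tag{10}$$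

**Lemma 9.** $T$ is left and right Noetherian.

*Proof.* **Step 1.** *For the left side we first show that $B$ is a finitely generated left $T$-module.* As a left ideal, $LB$ is finitely generated, so $LB=\sum Bl_ib_i$ for finitely many $l_i\in L$, $b_i\in B$, and $Bl_ib_i\subset Lb_i\subset Tb_i$. With (9), $B=T+Tx+\sum Tb_i$.

**Step 2.** *Left ideals.* Let $K$ be a left ideal of $T$. Then $LK=BLK$ is a left ideal of $B$, so finitely generated over $B$, hence over $T$ by Step 1. Moreover $LK\subset K$, and $K/LK\subset H(B/LK)$ is finite-dimensional by Lemma 7. So $K$ is finitely generated.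

**Step 3.** *Right ideals.* Let $K$ be a right ideal of $T$ and $X=KB=\sum\kappa_iB$, a finite sum with $\kappa_i\in K$. Then
$$KL=KBL=XL=\sum\kappa_iBL=\sum\kappa_iL\subset\sum\kappa_iT\subset K.$$
$K\cap L$ has codimension $\le1$ in $K$, and $(K\cap L)/XL\subset(X\cap L)/XL$ is finite-dimensional by Lemma 8. So $K/\sum\kappa_iT$ is finite-dimensional, and $K$ is finitely generated. $\square$

## 8. A divergent series in $\sqrt x$

By Section 3 we now want a cyclic right $B$-module in which a system $n\cdot\zeta=p$, $n\cdot(\sigma-1)=q$ has a formal solution that is not an actual one. Let us see what the first equation should be. If $\zeta$ acts on series in $x$ as $cx-\delta$ with $c\in\mathbb C$, nothing diverges: $(cx-\delta)x^k=(c-k)x^{k+1}$, so a formal solution of $(cx-\delta)n=p$ with $p\in A$ has coefficients $p_{k+1}/(c-k)$ for $k\ne c$, and lies in $A$. With $s=\sqrt x$ in place of $cx$, however, $(s-\delta)s^k=s^{k+1}-\frac k2s^{k+2}$, and solving for the coefficients one after another produces factors $\frac k2$ at each step in $s$, that is, two at each step in $x$. This growth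 is too fast for $A$.

**The operators $D$ and $\Sigma$.** Let $s^2=x$, so $\mathbb C[[x]]\subset\mathbb C[[s]]$. Then $\delta$ extends to $\mathbb C[[s]]$ as $\delta=\frac{s^3}2\frac d{ds}$. For $t\in\mathbb C$, $e^{-t\delta}$ is an automorphism of $\mathbb C[[s]]$; the series $y=e^{-t\delta}(s)$ satisfies $\dot y=-\frac12y^3$ and $y(0)=s$, so $e^{-t\delta}(s)=s(1+ts^2)^{-1/2}$. We write $\alpha^{\pm1}=e^{\pm\delta}$ also on $\mathbb C[[s]]$; this extends the earlier $\alpha^{\pm1}$. Put
$$D=s-\delta=s\Bigl(1-\tfrac12s^2\tfrac d{ds}\Bigr).$$
It raises the $s$-order of every nonzero series by exactly one; in particular $D$ is injective. Let $\Sigma=e^D$.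

We need a formula for $e^{tD}$ that shows convergence. Let
$$g_t=\exp\Bigl(\tfrac2s\bigl(\sqrt{1+ts^2}-1\bigr)\Bigr).$$
Since $\partial_t\bigl[\frac2s(\sqrt{1+ts^2}-1)\bigr]=s(1+ts^2)^{-1/2}=e^{-t\delta}(s)$ and $e^{-t\delta}$ is an automorphism,
$$\tfrac d{dt}\,g_te^{-t\delta}=g_t\,e^{-t\delta}(s)\,e^{-t\delta}-g_te^{-t\delta}\delta=g_te^{-t\delta}(s-\delta).$$
At $t=0$ the operator $g_te^{-t\delta}$ is the identity. On each finite-dimensional space $\mathbb C[[s]]/s^j$ the linear equation $\dot U=UD$, $U(0)=1$, has the unique solution $e^{tD}$. Hence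
$$e^{tD}=g_te^{-t\delta},\qquad\text{and with } g=g_1:\quad\Sigma=g\,\alpha^{-1}. \tag{11}$$

**Lemma 10.** $n\cdot a=an$ $(a\in A)$, $n\cdot\zeta=Dn$, $n\cdot\sigma=\Sigma n$ make $\mathbb C[[s]]$ a right $B$-module.

*Proof.* First we check the relations (3). We have $n\cdot(a\zeta+\delta(a))=D(an)+\delta(a)n=a\,Dn=n\cdot\zeta a$, because $D(an)=san-\delta(a)n-a\delta(n)$. By (11), $n\cdot\alpha(a)\sigma=g\alpha^{-1}(\alpha(a)n)=a\Sigma n=n\cdot\sigma a$. Finally $\Sigma$ commutes with $D$ and is invertible. So $\mathbb C[[s]]$ is a right $B_0$-module. The action preserves the filtration $s^j\mathbb C[[s]]$, and by (5) elements of $P$ strictly raise order, because $x$, $D$ and $\Sigma-1$ do. So each $c\in\mathcal C$ acts as a nonzero scalar plus an order-raising operator, hence bijectively, and the action extends to $B$. $\square$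

**The modules $N_0$ and $N$.** Let $N_0=A\oplus sA\subset\mathbb C[[s]]$. This is a ring, since $s^2=x$, and it contains $\mathbb C\{s\}$. It is stable under $\delta$ and $\alpha^{\pm1}$, as $\delta(s)=\frac12sx$ and $\alpha^{\pm1}(s)=s(1\mp x)^{-1/2}$. Since $g^{\pm1}\in\mathbb C\{s\}$, it is stable under $D$, $\Sigma=g\alpha^{-1}$ and $\Sigma^{-1}=\alpha g^{-1}$. So $N_0$ is a $B_0$-submodule. It is cyclic, $N_0=1\cdot B_0$, because $1\cdot a=a$ and $1\cdot\zeta a=sa$. Since $a+sa'$ has $s$-order $\ge2j$ only if $a,a'\in x^jA$,
$$N_0\cap s^{2j}\mathbb C[[s]]=x^jN_0=N_0\cdot x^j=1\cdot B_0x^j. \tag{12}$$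
Let $N=1\cdot B=\{n\cdot c^{-1}:n\in N_0,\ c\in\mathcal C\}$.

**The divergent solution.** Let
$$\hat n=\sum_{m\ge1}\frac{(m-1)!}{2^{m-1}}\,s^m,\qquad p=\hat n\cdot\zeta,\qquad q=\hat n\cdot(\sigma-1).$$

**Lemma 11.** $p=s^2\in N_0$ and $q\in\mathbb C\{s\}\subset N_0$, but $\hat n\notin N$.

*Proof.* **Step 1.** *We compute $p$.* We have $\frac12s^2\hat n'=\sum_{m\ge1}\frac{m!}{2^m}s^{m+1}=\hat n-s$. So $p=D\hat n=s(\hat n-\frac12s^2\hat n')=s^2$.

**Step 2.** *We show that $q$ converges; this is where (11) pays off.* Since $\frac d{dt}e^{tD}\hat n=e^{tD}D\hat n$,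
$$q=e^D\hat n-\hat n=\int_0^1e^{tD}(s^2)\,dt=\int_0^1g_te^{-t\delta}(s^2)\,dt=\int_0^1\exp\Bigl(\tfrac2s\bigl(\sqrt{1+ts^2}-1\bigr)\Bigr)\frac{s^2}{1+ts^2}\,dt,$$
where the integrals are first taken coefficientwise, the coefficients being polynomials in $t$. For $t\in[0,1]$ and $|s|<1$ the principal root $\sqrt{1+ts^2}$ has positive real part, and $\frac2s(\sqrt{1+ts^2}-1)=\frac{2ts}{1+\sqrt{1+ts^2}}$. So the last integrand is holomorphic in $|s|<1$ and jointly continuous in $(s,t)$. By Cauchy's formula on $|s|=\frac12$ and Fubini, the Taylor coefficients of the analytic integral are the integrals of the Taylor coefficients. So $q$ is the Taylor series of a holomorphic function.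

**Step 3.** *$\hat n\notin N_0$.* The odd part of $\hat n$ is $s\sum_l\frac{(2l)!}{4^l}x^l$, and $\frac{(2l)!}{4^l}\ge\frac{(l!)^2}{4^l}$ is not $O(K^ll!)$ for any $K$.

**Step 4.** *Denominators do not help: $\hat n\notin N$.* Suppose $\hat n\cdot c\in N_0$ with $c\in\mathcal C$. By (4) write $c=a+\zeta b_1+(\sigma-1)b_2$ with $a\in A$, $b_i\in B_0$. As $a(0)=\chi(c)\ne0$, $a$ is a unit of $A$. Then $\hat n\cdot c=a\hat n+p\cdot b_1+q\cdot b_2$, and $p\cdot b_1,q\cdot b_2\in N_0$. So $a\hat n\in N_0$, hence $\hat n\in N_0$, contradicting Step 3. $\square$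

**Remark (formal series are too many).** If we replaced $A$ by $\mathbb C[[x]]$, then $N_0$ would be $\mathbb C[[x]]\oplus s\mathbb C[[x]]=\mathbb C[[s]]\ni\hat n$, and the obstruction would disappear. Together with the remark in Section 6, this is why $A$ lies strictly between $\mathbb C\{x\}$ and $\mathbb C[[x]]$.

## 9. A right ideal of $T$ that is not closed: proof of Theorem 1

Let $X=\{b\in B:1\cdot b=0\}$, a right ideal of $B$ with $B/X\cong N$. Choose $\tilde p,\tilde q\in B$ with $1\cdot\tilde p=p$, $1\cdot\tilde q=q$, and put
$$e=\tilde q\,\zeta-\tilde p\,(\sigma-1)\in L,\qquad K=XL=X\zeta+X(\sigma-1).$$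
We apply Lemma 2 with $z=\zeta$, $w=\sigma-1$.

**Step 1.** *We verify the hypothesis of Lemma 2(ii): if $b\zeta=b'(\sigma-1)$ in $B$, then $b=d(\sigma-1)$ and $b'=d\zeta$ for some $d\in B$.* Multiply on the left by a common left denominator $c\in\mathcal C$: with $\gamma_1=cb$, $\gamma_2=cb'$ in $B_0$ we have $\gamma_1\zeta=\gamma_2(\sigma-1)$. Now $B_0=A\otimes_{\mathbb C}O_0$ is a free right $O_0$-module, with a $\mathbb C$-basis of $A$ as a basis. Compare coordinates: $\zeta$ and $\sigma-1$ are coprime in the unique factorization domain $O_0=\mathbb C[\zeta,\sigma^{\pm1}]$, so each coordinate of $\gamma_1$ is divisible by $\sigma-1$, and the corresponding coordinate of $\gamma_2$ is the quotient times $\zeta$. So $\gamma_1=\gamma(\sigma-1)$, $\gamma_2=\gamma\zeta$ with $\gamma\in B_0$. Take $d=c^{-1}\gamma$.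

**Step 2.** *$e\notin K$.* Otherwise Lemma 2(ii) gives $n\in N$ with $Dn=n\cdot\zeta=p=D\hat n$. As $D$ is injective on $\mathbb C[[s]]$, $\hat n=n\in N$, contradicting Lemma 11.

**Step 3.** *$e\in K+J^n$ for all $n$.* Let $j\ge1$ and let $n_j\in\mathbb C[s]\subset N_0$ be the truncation of $\hat n$ modulo $s^{2j}$. Then
$$p-n_j\cdot\zeta=(\hat n-n_j)\cdot\zeta,\qquad q-n_j\cdot(\sigma-1)=(\hat n-n_j)\cdot(\sigma-1).$$
The left sides lie in $N_0$ and the right sides in $s^{2j}\mathbb C[[s]]$. By (12) they equal $1\cdot u$ and $1\cdot v$ with $u,v\in B_0x^j\subset\mathfrak m^j$. Lemma 2(i) gives $e\in K+\mathfrak m^jL$. For $j=2n$, (10) gives $e\in K+J^{n+1}\subset K+J^n$.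

**Step 4.** *We pass from the right ideal to the module.* By Zorn's lemma choose a right ideal $K'\supset K$ of $T$ maximal with respect to $e\notin K'$, and let $M=T/K'$. Every nonzero submodule of $M$ contains $\bar e\ne0$. So $\bar eT$ is simple and essential in $M$. It is killed by $J=J(T)$, so it is isomorphic to $T/J=S$. If $MJ^n=0$, then $J^n\subset K'$, and $e\in K+J^n\subset K'$, a contradiction. So $MJ^n\ne0$ for all $n$.

With Lemmas 1 and 9, this proves Theorem 1. $\blacksquare$

## 10. The left side of $T$, and a ring that fails on both sides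

The failure is one-sided: left ideals of $T$ differ from left ideals of $B$ only by finite-dimensional pieces, and left ideals of $B$ are closed.

**Theorem 3.** For the ring $T$ above, $J$ is classically left localizable: every finitely generated left $T$-module containing $T/J$ essentially is killed by a power of $J$. Moreover $\bigcap_nJ^n=0$.

*Proof.* By (10) and Lemma 5, $\bigcap_nJ^n\subset\bigcap_n\mathfrak m^n=0$. By the left version of (2)⇒(1) in Theorem 2, it suffices to show that every left ideal $K$ of $T$ is $J$-adically closed.

Let $F=LK\subset K$, a left ideal of $B$. By Step 2 of Lemma 9, $V=K/F$ is finite-dimensional. Let $W_n=(F+\mathfrak m^n)/F\subset B/F$; by Lemma 5, $\bigcap_nW_n=0$. Let $y\in\bigcap_n(K+J^n)$. As $J^n\subset\mathfrak m^n$, the class $\bar y\in B/F$ lies in $V+W_n$ for all $n$. The subspaces $W_n\cap(V+\mathbb C\bar y)$ form a decreasing chain in a finite-dimensional space with intersection $0$, so they vanish for large $n$. For such $n$ write $\bar y=v+w$ with $v\in V$, $w\in W_n$. Then $w=\bar y-v\in W_n\cap(V+\mathbb C\bar y)=0$. So $\bar y\in V$,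 that is, $y\in K$. $\square$

**Corollary 4.** There is a Noetherian local ring whose maximal ideal is neither classically right nor classically left localizable, namely
$$T'=\{(t,u)\in T\times T^{op}:t\equiv u\text{ modulo the radicals in }\mathbb C\}.$$

*Proof.* $T'$ is a subring of $T\times T^{op}$, and both projections $T'\to T$, $T'\to T^{op}$ are surjective. So the $T'$-submodules of $T$ are its one-sided ideals on the relevant side, and likewise for $T^{op}$. As $T$ and $T^{op}$ are Noetherian on both sides, $T\times T^{op}$ is a Noetherian left and right $T'$-module, and so is its submodule $T'$.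

Let $J'=J\times J(T^{op})$, an ideal of $T'$ with $T'/J'=\mathbb C$. An element $(t,u)\in T'\setminus J'$ has both components outside the radicals, because $t$ and $u$ have the same residue. So both are units, and the inverse $(t^{-1},u^{-1})$ lies in $T'$. Hence $T'$ is local with maximal ideal $J'$, and $J'$ is right and left localizable with localization $T'$.

View the module $M$ of Theorem 1 as a right $T'$-module by the projection to $T$. It has the same submodules, so it is cyclic with an essential simple submodule. Since $J'$ projects onto $J$, $MJ'^n=MJ^n\ne0$ for all $n$. Regard the same $M$ as a left $T^{op}$-module and view it over $T'$ by the projection to $T^{op}$: it is a cyclic left $T'$-module with an essential simple submodule, and $J'^nM=MJ^n\ne0$ for all $n$. $\square$
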